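# Sliding one symbol: subshifts that share the ordered cohomology of a shift of finite type

## 1. A sliding rule on three symbols and the closure of its graph

Throughout, $(\sigma x)_n=x_{n+1}$. Let
$$X=\{x\in\{0,a,b\}^{\mathbf Z}:\ ab\text{ does not occur in }x\}.$$

In a sequence over $\{0,a,b\}$, call a $b$ at position $n$ *linked* if the nearest nonzero symbol to its left exists and is an $a$. A linked $b$ carries two parameters: $i\ge 0$, the number of zeros between that $a$ and the $b$, and $k\in\{0,1,\dots,\infty\}$, the number of zeros directly after the $b$. So around a linked $b$ we read $a0^ib0^k$ and then, if $k<\infty$, a nonzero symbol. In a point of $X$ every linked $b$ has $i\ge1$.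

Call a linked $b$ of $x\in X$ *active* if $k\ge i+1$. Let $\varphi(x)$ be the sequence obtained by moving every active $b$ one place to the left, that is, by replacing its $0b$ by $b0$. An active $b$ with parameters $(i,k)$ becomes one with parameters $(i-1,k+1)$.

Here is the effect by hand, sorted by the sum $i+k$, which does not change.

* For $i+k=4$, a linked $b$ in $X$ has parameters $(1,3),(2,2),(3,1),(4,0)$. Only $(1,3)$ is active. After the slide the list is $(0,4),(2,2),(3,1),(4,0)$.
* For $i+k=5$, a linked $b$ in $X$ has parameters $(1,4),(2,3),(3,2),(4,1),(5,0)$. The first two are active. After the slide the list is $(0,5),(1,4),(3,2),(4,1),(5,0)$.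

On each diagonal, $X$ has one hole, at $i=0$, and this hole is the forbidden word $ab$. If the sum is at least $3$, the slide fills this hole and opens another one near the middle of the diagonal, at $k=i+1$ or $k=i+2$. The hole of $X$ is visible in a window of length two. To see the new hole, one must compare two long runs of zeros.

The rule is not continuous. Let $p=0^\infty.b\,0^\infty$, with the $b$ at coordinate $0$. Nothing nonzero lies to the left of this $b$, so it is not linked and $\varphi(p)=p$. But the points $x^{(r)}=0^\infty a0^r.b0^\infty$ with $r\ge1$ converge to $p$, their $b$ is active ($i=r$, $k=\infty$), and $\varphi(x^{(r)})\to\sigma p$. We shall see that such jumps occur only on the orbit of $p$, so that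
$$Z:=\overline{\{(x,\varphi(x)):x\in X\}}=\{(x,\varphi(x)):x\in X\}\cup\{(\sigma^mp,\sigma^{m+1}p):m\in\mathbf Z\}.$$
This compact space $Z$, with $R=\sigma\times\sigma$, is the object on which everything turns. It projects onto $X$, and it projects onto $Y=\varphi(X)$. Each projection is one-to-one except that it glues one orbit to another. Put $z_0=(p,p)$ and $z_1=(p,\sigma p)$. The projection to $X$ glues $R^mz_0$ to $R^mz_1$, and the projection to $Y$ glues $R^{m+1}z_0$ to $R^mz_1$. The same two orbits are glued, once without and once with an offset of one step.

The space $Z$ is there to compare $X$ and $Y$ through an invariant, the unital ordered group of continuous integer-valued functions modulo coboundaries. We shall prove that this invariant does not notice the offset, while the property of being a shift of finite type does.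

## 2. Coboundaries, the unital group $\mathcal G^T$, and finite type

Let $T$ be a homeomorphism of a compact metrizable zero-dimensional space $X$ (zero-dimensional: the clopen sets form a base). Let $C(X,\mathbf Z)$ be the group of continuous integer-valued functions.

**Definition.** The group of coboundaries is $\mathrm{cobdy}(T)=\{f-f\circ T: f\in C(X,\mathbf Z)\}$. Put $G^T=C(X,\mathbf Z)/\mathrm{cobdy}(T)$, and let $G^T_+$ be the set of classes $[f]$ that contain a nonnegative $f_0\in C(X,\mathbf Z)$. Then $\mathcal G^T=(G^T,G^T_+,[1])$. We write $\mathcal G^S\simeq\mathcal G^T$ if there is a group isomorphism $G^S\to G^T$ that maps $G^S_+$ onto $G^T_+$ and $[1]$ to $[1]$.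

Functions in the same class are called cohomologous. Conjugate systems have isomorphic $\mathcal G$, by composition with the conjugacy.

**Example (moving an observation).** On a subshift, let $f(x)=1$ if $x_0=b$ and $f(x)=0$ otherwise. Then $f\circ\sigma$ asks the same question at coordinate $1$, and $f-f\circ\sigma$ is a coboundary. So $[f]$ does not remember at which coordinate we ask.

**Example (one periodic orbit).** Let $X=\{x_0,\dots,x_{n-1}\}$ with $Tx_j=x_{j+1}$, indices mod $n$. The map $f\mapsto\sum_jf(x_j)$ kills coboundaries. Conversely, if the sum is $0$, put $h(x_0)=0$ and $h(x_{j+1})=h(x_j)-f(x_j)$. This closes up after $n$ steps, and $f=h-h\circ T$. A point indicator has sum $1$, so $G^T\cong\mathbf Z$. Nonnegative functions give exactly $\mathbf Z_+$, and $1$ gives $n$. Hence $\mathcal G^T\simeq(\mathbf Z,\mathbf Z_+,n)$.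

We use one elementary fact all the time. If $f\in C(Z,\mathbf Z)$ with $Z$ compact metric, then $f$ is uniformly continuous with integer values, so there is $\varepsilon>0$ such that
$$\mathrm{dist}(z,z')<\varepsilon\ \Longrightarrow\ f(z)=f(z').\tag{1}$$

A *subshift* is a closed shift-invariant set of sequences over a finite alphabet. It is a *shift of finite type* (SFT) if it is given by finitely many forbidden words. Equivalently, a subshift $Y$ is an SFT iff there is $N$ such that every sequence all of whose length-$N$ words lie in the language of $Y$ belongs to $Y$. Being an SFT is invariant under conjugacy (Lind–Marcus, *An Introduction to Symbolic Dynamics and Coding*, Thm. 2.1.10). A system is *irreducible* if for all nonempty open $U,U'$ some $n>0$ has $U\cap T^{-n}U'\ne\emptyset$. It is *mixing* if this holds for all large $n$.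

The problem comes from "Orbit Equivalence, Flow Equivalence And Ordered Cohomology" (http://www.math.umd.edu/~mboyle/papers/bhoemaster.pdf). The following background is quoted with it: for any non-trivial SFT there is a strongly orbit equivalent system that is not expansive, hence not a subshift, so an SFT and a system that is not an SFT can have isomorphic unital ordered groups. The question is whether this can still happen when both systems are subshifts. Prove or disprove: if $S$ is a subshift and $T$ is a mixing SFT with $\mathcal G^S\simeq\mathcal G^T$, then $S$ must be an SFT itself.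

The assertion is false. Let $X$ be as in Section 1 and $T=\sigma|_X$. Let $Y\subset\{0,a,b\}^{\mathbf Z}$ be the subshift defined by forbidding
$$a0^ib0^kc\quad(c\in\{a,b\},\ i\ge0,\ k\in\{i+1,i+2\}),\qquad aba,\quad abb,\tag{2}$$
and let $S=\sigma|_Y$. The allowed transitions in $X$ are $0\to0,a,b$; $a\to0,a$; $b\to0,a,b$. Every symbol may be followed by $0$, and $0$ by every symbol, so the square of the transition matrix is positive and $T$ is a mixing SFT.

**Theorem A.** $\mathcal G^S\simeq\mathcal G^T$, and $S$ is not a shift of finite type.

**Theorem B.** Let $T$ be an irreducible shift of finite type on $X$.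

1. If $X$ is infinite, there are $2^{\aleph_0}$ pairwise non-conjugate subshifts $S$, none of finite type, with $\mathcal G^S\simeq\mathcal G^T$. If $T$ is mixing, all these $S$ can be taken mixing.
2. If $X$ is finite with $n$ points and $S$ is any homeomorphism of a compact metrizable zero-dimensional space $Y$ with $\mathcal G^S\simeq\mathcal G^T$, then $Y$ is a single periodic orbit with $n$ points. So $S$ is conjugate to $T$.

Consequently, among irreducible SFTs $T$, the ordered group $\mathcal G^T$ forces every subshift $S$ with $\mathcal G^S\simeq\mathcal G^T$ to be of finite type exactly when $T$ is a single periodic orbit.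

## 3. Rigidity over a single periodic orbit

We start with the simplest $T$, where the answer is rigidity. This section proves Theorem B.2.

A finite system is a union of periodic orbits, each clopen, and irreducibility leaves only one. So $\mathcal G^T\simeq(\mathbf Z,\mathbf Z_+,n)$ by the example above. Let $\theta:G^S\to\mathbf Z$ be an isomorphism with $\theta(G^S_+)=\mathbf Z_+$ and $\theta([1])=n$. Since $n\ge1$, $[1]\neq0$ and $Y\ne\emptyset$.

**Step 1: the invariant measure.** This step reads off the only invariant measure from $\theta$. An $S$-invariant probability measure $\mu$ exists by the Krylov–Bogolyubov theorem. The map $f\mapsto\int f\,d\mu$ vanishes on coboundaries, so it induces a homomorphism $G^S\to\mathbf R$ with $[1]\mapsto1$. The only homomorphism $\mathbf Z\to\mathbf R$ that sends $n$ to $1$ is division by $n$. Hence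
$$\int f\,d\mu=\theta([f])/n\qquad(f\in C(Y,\mathbf Z)).\tag{3}$$
The right side does not mention $\mu$, and indicators of clopen sets determine a measure. So $\mu$ is unique.

**Step 2: its support.** This step shows that $\mu$ lives on one periodic orbit. By (3), clopen sets have measure in $\frac1n\mathbf Z$. If the support had $n+1$ points, we could separate them by disjoint clopen neighborhoods, each of positive measure, hence of measure at least $\frac1n$. The total would exceed $1$. So the support is finite. It is invariant, hence a union of periodic orbits. Two orbits would carry two different invariant probabilities, so the support is one periodic orbit $\Omega$.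

**Step 3: nothing else in $Y$.** This step excludes points outside $\Omega$. Suppose $Y\ne\Omega$, and choose a nonempty clopen $V\subset Y\setminus\Omega$. By (3), $\theta([1_V])=n\mu(V)=0$, so $1_V=h-h\circ S$ for some $h\in C(Y,\mathbf Z)$. Then $h\circ S=h-1_V$, so $h$ is nonincreasing along orbits and is constant on $\Omega$, say equal to $\kappa$. By continuity $h=\kappa$ on a clopen neighborhood $W$ of $\Omega$.

Let $y\in V$. By unique ergodicity, $\frac1N\sum_{j<N}1_W(S^jy)\to\mu(W)=1$, so $S^jy\in W$ for infinitely many $j>0$. The measure $\mu$ is also the unique invariant probability of $S^{-1}$, so the same holds for infinitely many $j<0$. A monotone sequence that takes the value $\kappa$ at times tending to $+\infty$ is eventually equal to $\kappa$, and likewise toward $-\infty$. So $h(S^Ny)=\kappa=h(S^{-N}y)$ for large $N$. But $y\in V$ gives $h(Sy)=h(y)-1$, so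
$$h(S^Ny)\le h(Sy)<h(y)\le h(S^{-N}y),$$
a contradiction. So $Y=\Omega$.

**Step 4: the period.** It remains to count points. Now $\mathcal G^S\simeq(\mathbf Z,\mathbf Z_+,|\Omega|)$ is isomorphic to $(\mathbf Z,\mathbf Z_+,n)$. The only automorphism of $\mathbf Z$ that preserves $\mathbf Z_+$ is the identity, so $|\Omega|=n$. This proves Theorem B.2. $\square$

For infinite $T$ this argument has no counterpart, and we shall see that rigidity fails completely.

## 4. Truncated slides are conjugacies

To build a subshift with the same $\mathcal G$ as $X$, the sensible first attempt is to recode $X$ continuously. Try the slide with a cut-off. Let $\varphi_I(x)$ move only the active $b$'s with $i\le I$.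

Whether the $b$ at $n$ is active with $i\le I$ is decided by $x$ on $[n-I-1,n+I+1]$, so $\varphi_I$ is continuous. It is also injective. The $a$'s do not move, and the nonzero symbol after a linked $b$ is not itself linked, so it does not move either. So moved $b$'s end with parameters $i'\le I-1$, $k'\ge i'+3$, and unmoved ones have $k'\le i'$ or $i'>I$. The image therefore tells us which $b$'s to move back. Hence $\varphi_I$ is a conjugacy onto its image, and the image is an SFT, because finite type is a conjugacy invariant. No cut-off leaves the class of SFTs.

Without a cut-off, the image is no longer obliged to be an SFT, but we lose the comparison of groups. To pull functions back we need $f\circ\varphi$ to be continuous. Take $f(y)=1$ if $y_0=b$ and $f(y)=0$ otherwise. With $x^{(r)}\to p$ as in Section 1, $\varphi(x^{(r)})$ has its $b$ at $-1$, so $f(\varphi(x^{(r)}))=0$, while $f(\varphi(p))=1$. So $f\mapsto f\circ\varphi$ does not map $C(Y,\mathbf Z)$ into $C(X,\mathbf Z)$. This is the exact point where the attempt stops: the rule jumps on one orbit.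

The way past it is to go up to the graph closure $Z$, where both coordinates are continuous, and to compute which classes on $Z$ come from $X$ and which from $Y$.

## 5. Gluing two homoclinic orbits: the functional $\Delta$

**Setting.** $R$ is a homeomorphism of a compact metrizable zero-dimensional space $Z$, $\Omega\subset Z$ is a finite periodic orbit, and $z_0,z_1\in Z$ satisfy:

* (a) the $R$-orbits of $z_0,z_1$ are infinite and disjoint, and all accumulation points of $(R^mz_j)_{|m|\to\infty}$ lie in $\Omega$ ($j=0,1$);
* (b) $\mathrm{dist}(R^mz_0,R^mz_1)\to0$ as $|m|\to\infty$.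

For $f\in C(Z,\mathbf Z)$ put
$$\Delta(f)=\sum_{m\in\mathbf Z}\big(f(R^mz_0)-f(R^mz_1)\big).$$
By (b) and (1) only finitely many terms are nonzero. If $f=h-h\circ R$ and $d_m=h(R^mz_0)-h(R^mz_1)$, then the $m$-th term is $d_m-d_{m+1}$. Since $(d_m)$ is finitely supported, the sum is $0$. So $\Delta$ is defined on $G^R$. Let $G_0=\{[f]\in G^R:\Delta(f)=0\}$. It contains $[1]$.

**Example.** Take the $Z$ of Section 1, for which (a) and (b) are checked in Section 6. Let $f(x,y)=1$ iff $y_0=b$. Then $f(R^mz_0)=1$ only for $m=0$, and $f(R^mz_1)=1$ only for $m=-1$, so $\Delta(f)=1-1=0$, although $f(z_0)\ne f(z_1)$. Let $f'(x,y)=1$ iff $x_0=b$ and $y_0=b$. Then $f'(R^mz_0)=1$ only for $m=0$, and $f'(R^mz_1)$ is never $1$, so $\Delta(f')=1$. In particular $G_0\neq G^R$ there.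

A function on $Z$ descends to the quotient that glues $R^mz_0$ to $R^mz_1$ iff it satisfies one condition for each $m$. The next lemma says that, up to coboundaries, these conditions collapse to the single equation $\Delta(f)=0$, and that this costs no positivity.

**Lemma 1.** Let $\pi:(Z,R)\to(X,T)$ be a continuous equivariant surjection onto a compact metrizable zero-dimensional system such that, for $z\ne z'$, $\pi(z)=\pi(z')$ iff $\{z,z'\}=\{R^mz_0,R^mz_1\}$ for some $m$. Then $f\mapsto f\circ\pi$ induces an isomorphism $\mathcal G^T\simeq(G_0,\,G_0\cap G^R_+,\,[1])$.

**Step 1: functions on $X$ as functions on $Z$.** This step sets up the map. As a continuous surjection of compact Hausdorff spaces, $\pi$ is a quotient map. So $f\mapsto f\circ\pi$ identifies $C(X,\mathbf Z)$ with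
$$\mathcal C=\{f\in C(Z,\mathbf Z): f(R^mz_0)=f(R^mz_1)\text{ for all }m\}.$$
Coboundaries go to coboundaries, nonnegative functions to nonnegative functions, $1$ to $1$, and $\Delta=0$ on $\mathcal C$. So we get a homomorphism $G^T\to G_0$ that sends $G^T_+$ into $G_0\cap G^R_+$.

**Step 2: injectivity.** We must show that a function in $\mathcal C$ that is a coboundary on $Z$ is a coboundary on $X$. Let $f\in\mathcal C$ and $f=h-h\circ R$ with $h\in C(Z,\mathbf Z)$. With $d_m$ as above, $d_m-d_{m+1}=f(R^mz_0)-f(R^mz_1)=0$, so $d_m$ is independent of $m$. It is $0$ for large $|m|$, hence always. So $h\in\mathcal C$, and $f$ comes from a coboundary on $X$.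

**Step 3: image and order.** We must show that the map reaches every class of $G_0$, and that it reaches the positive ones from nonnegative functions. Given $f\in C(Z,\mathbf Z)$ with $\Delta(f)=0$, we construct $f_1\in\mathcal C$ cohomologous to $f$, with $f_1\ge0$ if $f\ge0$. The plan is to alter $f$ only near finitely many points $R^mz_1$, by transporting the excess along the orbit.

Choose $M\ge 1$ with $f(R^mz_0)=f(R^mz_1)$ for $|m|\ge M$, and put
$$b_m=\sum_{l<m}\big(f(R^lz_0)-f(R^lz_1)\big).$$
If $m\le-M$, all terms vanish. If $m\ge M$, the sum is $\Delta(f)=0$. So $b_m=0$ for $|m|\ge M$.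

The set $\mathrm{Orb}(z_0)\cup(\mathrm{Orb}(z_1)\setminus\{z_1\})\cup\Omega$ is closed. Indeed, a limit of points of one of the two orbits either has a recurring index, and then lies in the set, or has indices with $|m|\to\infty$, and then lies in $\Omega$ by (a). The set does not contain $z_1$, since the orbits are disjoint and $\mathrm{Orb}(z_1)$ is infinite. So there is a clopen $V\ni z_1$ disjoint from this set. The points $R^mz_1$ are distinct, so after shrinking $V$ we may assume that the sets $R^mV$ with $-M\le m\le M$ are pairwise disjoint and that $f$ is constant on each of them. Let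
$$b=\sum_{|m|<M}b_m1_{R^mV},\qquad f_1=f+b\circ R-b.$$
Then $f_1-f=(-b)-(-b)\circ R$ is a coboundary. We have $b\circ R=\sum_{|m|<M}b_m1_{R^{m-1}V}$, and all sets in both sums are among the $R^mV$, $|m|\le M$. So $f_1=f$ off $\bigcup_{|m|\le M}R^mV$. On $R^mV$ with $|m|\le M$, $b$ has the value $b_m$ and $b\circ R$ has the value $b_{m+1}$. This includes the end cases, because $b_{-M}=b_M=b_{M+1}=0$ and the sets are disjoint. Hence on $R^mV$
$$f_1=f(R^mz_1)+b_{m+1}-b_m=f(R^mz_0).$$
So every value of $f_1$ is a value of $f$, and $f\ge0$ implies $f_1\ge0$.

Finally, $f_1\in\mathcal C$. Since $V$ misses the invariant set $\mathrm{Orb}(z_0)$, so do all $R^mV$, and $f_1(R^mz_0)=f(R^mz_0)$ for all $m$. For $|m|\le M$ we have $f_1(R^mz_1)=f(R^mz_0)$. For $|m|>M$ and $|l|\le M$, $R^{m-l}z_1\notin V$, so $R^mz_1\notin R^lV$, and $f_1(R^mz_1)=f(R^mz_1)=f(R^mz_0)$. In all cases the two values agree. $\square$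

The answer $G_0$ depends on the gluing only through $\Delta$. Now we shift the gluing.

**Corollary 2.** Let $d\ge1$ with $R^d|_\Omega=\mathrm{id}$. Suppose $\pi_X:(Z,R)\to(X,T)$ and $\pi_Y:(Z,R)\to(Y,S)$ are continuous equivariant surjections onto compact metrizable zero-dimensional systems, whose only nontrivial identifications are $R^mz_0\sim R^mz_1$ ($m\in\mathbf Z$) for $\pi_X$, and $R^{m+d}z_0\sim R^mz_1$ ($m\in\mathbf Z$) for $\pi_Y$. Then $\mathcal G^S\simeq\mathcal G^T$.

**Step 1: Lemma 1 applies to the pair $(R^dz_0,z_1)$.** This makes $\pi_Y$ accessible. The orbits are the same, so (a) holds. For (b), (a) and compactness give $\omega_m\in\Omega$ with $\mathrm{dist}(R^mz_0,\omega_m)\to0$ as $|m|\to\infty$. By uniform continuity of $R^d$, $R^{m+d}z_0$ is close to $R^d\omega_m=\omega_m$, hence to $R^mz_0$, hence to $R^mz_1$.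

**Step 2: the two functionals agree.** This is where the offset disappears. Let $\Delta'$ be the functional of $(R^dz_0,z_1)$. Then
$$\Delta'(f)-\Delta(f)=\sum_{m}\big(f(R^{m+d}z_0)-f(R^mz_0)\big)=\lim_{N\to\infty}\Big(\sum_{m=N+1}^{N+d}f(R^mz_0)-\sum_{m=-N}^{-N+d-1}f(R^mz_0)\Big),$$
by telescoping the sum over $-N\le m\le N$. For large $N$, each of the two sums runs over $d$ consecutive points that are close to $\omega,R\omega,\dots,R^{d-1}\omega$ for some $\omega\in\Omega$. Since $d$ is a multiple of $|\Omega|$, (1) shows that each equals $\frac d{|\Omega|}\sum_{\omega\in\Omega}f(\omega)$. So $\Delta'=\Delta$.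

**Step 3: conclusion.** Lemma 1, applied to $\pi_X$ with $\Delta$ and to $\pi_Y$ with $\Delta'$, identifies both $\mathcal G^T$ and $\mathcal G^S$ with the same $(G_0,G_0\cap G^R_+,[1])$. $\square$

## 6. The three-symbol counterexample

We prove Theorem A. In terms of parameters, (2) says the following. For a linked $b$ in $y\in Y$ with parameters $(i,k)$, the values $k=i+1,i+2$ are excluded, and so is $(i,k)=(0,0)$. Equivalently,
$$\text{each linked } b \text{ has either } k\ge i+3\ \text{ or }\ (i\ge1\text{ and }k\le i),\tag{4}$$
where $k=\infty$ counts as $k\ge i+3$. Conversely, a sequence with (4) at each linked $b$ lies in $Y$.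

**Step 1: $S$ is not an SFT.** We exhibit a forbidden configuration that short windows cannot see. For $m\ge1$ let $w^{(m)}=0^\infty a0^mb0^{m+1}a0^\infty$. It has a linked $b$ with $k=i+1$, so $w^{(m)}\notin Y$. The point $0^\infty a0^mb0^\infty$ is in $Y$, since its $b$ has $k=\infty$. The point $0^\infty b0^{m+1}a0^\infty$ is in $Y$, since its $b$ is not linked. Each of these two points differs from $w^{(m)}$ in one coordinate only, the place of one of the two $a$'s. If $m>N$, a window of length $N$ cannot contain both $a$'s of $w^{(m)}$, so the word it shows occurs in one of the two points and lies in the language of $Y$. Thus no $N$ works in the criterion for SFTs.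

**Step 2: $\varphi$ is a bijection $X\to Y$.** This gives the onto projection to $Y$ and controls its fibers. The nonzero symbol that follows a linked $b$, if any, has a $b$ before it, so it is not a linked $b$. Hence neither the $a$ before a linked $b$ nor the nonzero symbol after it ever moves. If two linked $b$'s of $x\in X$ sit at $n<n'$, then the $a$ linked to the second one lies strictly between $n$ and $n'$, and since $i\ge1$ there, $n'-1$ is to the right of that $a$. So the moves use disjoint places. They do not change the order of the nonzero symbols, so linked $b$'s correspond to linked $b$'s.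

Under $\varphi$, an active $b$ goes from $(i,k)$ with $k\ge i+1$, $i\ge1$ to $(i',k')=(i-1,k+1)$, so $i'\ge0$ and $k'\ge i+2=i'+3$. Other linked $b$'s keep $(i,k)$ with $i\ge1$, $k\le i$. By (4), $\varphi(x)\in Y$. Call a linked $b$ of $y\in Y$ *coactive* if $k\ge i+3$. Then the moved $b$'s are exactly the coactive ones of $\varphi(x)$.

Conversely, for $y\in Y$ let $\psi(y)$ be obtained by moving each coactive $b$ one place to the right ($b0\to0b$). There is room, as $k\ge3$. Again the $a$'s and the symbols after linked $b$'s stay, so a coactive $b$ goes from $(i,k)$ to $(i+1,k-1)$. Here $k-1\ge i+2=(i+1)+1$, so it becomes active. The other linked $b$'s keep $i\ge1$, $k\le i$ and are not active. All linked $b$'s of $\psi(y)$ have $i\ge1$, so $ab$ does not occur and $\psi(y)\in X$. Therefore $\psi\varphi=\mathrm{id}$ and $\varphi\psi=\mathrm{id}$. Clearly $\varphi$ commutes with $\sigma$.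

**Step 3: the closure of the graph.** This determines all jumps of $\varphi$. Let $x^{(r)}\to x$ in $X$ and $\varphi(x^{(r)})\to y$. The $b$ at $n$ is active with parameter $i$ iff the word $a0^ib0^{i+1}$ occurs with its $b$ at $n$. This is a condition on a finite window for fixed $i$. So if $n$ carries an active $b$ in $x$, it does so in $x^{(r)}$ for all large $r$. Now suppose $n$ carries an active $b$ in $x^{(r)}$, with parameter $i_r$, for infinitely many $r$. If some value $i$ recurs infinitely often, then the word is present in $x$, and $n$ is active in $x$. Otherwise $i_r\to\infty$ along these $r$, so $x$ has $b$ at $n$ and $0$ elsewhere, that is, $x=\sigma^{-n}p$. Consequently: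

* If $x\notin\mathrm{Orb}(p)$, activity at each coordinate stabilizes. Since $\varphi(x)_m$ depends only on $x_m$, $x_{m+1}$ and the activity at $m$ and $m+1$, we get $y=\varphi(x)$.
* If $x=\sigma^{-n}p$, then for each $m\ne n$ we have $x^{(r)}_m=0$ for large $r$, so within any bounded range only coordinate $n$ can be active. If $n$ is active for infinitely many $r$, then $y$ has its only $b$ at $n-1$ and $y=\sigma x$. Otherwise $y=x$.

The value $\sigma x$ does occur, by the sequence $0^\infty a0^r.b0^\infty\to p$ of Section 1 and its shifts. This proves the formula for $Z$ in Section 1.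

**Step 4: the hypotheses of Corollary 2.** We check them with $d=1$. Let $R=\sigma\times\sigma$ on $Z$, $z_0=(p,p)$, $z_1=(p,\sigma p)$, and $\Omega=\{(0^\infty,0^\infty)\}$. This is a fixed point in $Z$, since $\varphi(0^\infty)=0^\infty$. As $p$ is not periodic, both orbits are infinite. They are disjoint, because $(\sigma^mp,\sigma^mp)=(\sigma^lp,\sigma^{l+1}p)$ would give $m=l$ and $\sigma p=p$. As $|m|\to\infty$, $\sigma^mp\to0^\infty$, so (a) and (b) hold.

The projections $\pi_X:Z\to X$ and $\pi_Y:Z\to Y$ are continuous, equivariant and onto. Two points of $Z$ with the same first coordinate must be $(\sigma^mp,\sigma^mp)$ and $(\sigma^mp,\sigma^{m+1}p)$, that is, $R^mz_0$ and $R^mz_1$. Now take two distinct points of $Z$ with the same second coordinate. They are not both in the graph, as $\varphi$ is injective. They are not both of the second type, as $p$ is not periodic. So one is $(\sigma^mp,\sigma^{m+1}p)=R^mz_1$. The other is $(x,\varphi(x))$ with $\varphi(x)=\sigma^{m+1}p=\varphi(\sigma^{m+1}p)$, so it is $R^{m+1}z_0$. Corollary 2 with $d=1$ gives $\mathcal G^S\simeq\mathcal G^T$, and Theorem A is proved. $\square$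

## 7. Sliding a loop past a loop in any infinite irreducible SFT

We prove Theorem B.1. In place of $0$ and $b$ there will be two loops $o$ and $c$ at a vertex, and in place of the threshold $i+1$ an arbitrary function $g(i)$ that is nondecreasing and unbounded. The different $g$ will give the continuum of examples.

**Step 1: two loops.** This step finds the moving parts inside $X$. Up to conjugacy, $X$ is the edge shift of a finite graph (Lind–Marcus, Thm. 2.3.2). We may discard edges and vertices on no bi-infinite path, and then irreducibility makes the graph strongly connected. It is not a single cycle, because $X$ is infinite. Take a simple cycle. Some vertex $v$ on it has an outgoing edge $e$ not on the cycle, since otherwise no path could leave the cycle and, by strong connectedness, the cycle would be the whole graph. Let $o$ be the cycle read from $v$, and let $c$ be $e$ followed by a shortest path from its terminal vertex to $v$ (empty if $e$ ends at $v$). Both are first-return loops: they start and end at $v$ and do not visit $v$ in between. They have different first edges. Put $d=|o|$ and $\ell=|c|$. Let $c^*$ be a copy of the word $c$ in new, starred symbols.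

For $x\in X$, call the word of $x$ between consecutive visits to $v$ a *letter*. Since $o,c$ are first-return loops, any occurrence in $x$ of a concatenation of $o$'s and $c$'s is a union of consecutive letters.

**Step 2: the rule.** Fix a nondecreasing unbounded $g:\{1,2,\dots\}\to\{1,2,\dots\}$. A *site* of $x\in X$ is an $n$ such that for some $i\ge1$ the word $cc\,o^ic$ occurs in $x$ with its last $c$ starting at $n$. The number $i=i(n)$ is unique, being the number of $o$-letters just before $n$. Let $k(n)\in\{0,1,\dots,\infty\}$ be the largest $k$ such that $o^k$ occurs starting at $n+\ell$. The site is *active* if $k(n)\ge g(i(n))$. Define $\varphi=\varphi_g$ by performing, at every active site $n$: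

* if $i\ge2$: replace $oc$ on $[n-d,n+\ell)$ by $co$;
* if $i=1$: replace $coc$ on $[n-d-\ell,n+\ell)$ by $c^*co$.

The stars are needed. In Section 6 the hole at $i=0$ was free to receive the moved $b$'s, and here it is not. For $k\ge g(1)$, the unstarred move would send $c^\infty o\,c\,o^kc^\infty$ to a shift of $c^\infty o^{k+1}c^\infty$. That point is fixed by the rule: its only site is the $c$ after $o^{k+1}$, which is followed by no $o$ and is inactive because $g\ge1$. Injectivity would fail. Leaving the sites with $i=1$ in place is no better. A move from $(2,k)$ with $k\ge g(2)$ produces $(1,k+1)$, which would collide with an unmoved site with the same parameters. The starred copy vacates $i=1$ and records that it did so.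

**Step 3: the rule is well defined.** We check that the altered intervals are disjoint. Let $n<n'$ be active sites. The $c$-letter at $n$ has an $o$-letter before it (as $i\ge1$) and an $o$-letter after it (as $k\ge g(i)\ge1$). So it is not one of the letters $cc$ in the occurrence of $cc\,o^{i(n')}c$ that ends with the letter at $n'$. It is not one of the $o$'s there, and it is not the last $c$, since $n\neq n'$. The occurrence is a run of consecutive letters that ends to the right of the letter at $n$ and does not contain it, so it lies in $[n+\ell,\infty)$. The interval altered at $n'$ lies in this occurrence, and the interval altered at $n$ lies in $(-\infty,n+\ell)$. Clearly $\varphi$ commutes with $\sigma$.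

**Step 4: $\varphi$ is injective.** We recover $x$ from $y=\varphi(x)$, first the moves with $i=1$ and then the others.

The edge $e$ occurs in $c$ only at the start, so each starred $e$ in $y$ marks the start of one block $c^*$, and this block is followed by $co$. Replacing each $c^*co$ by $coc$ gives the point $y'\in X$ obtained from $x$ by performing only the moves with $i\ge2$. Thus $y$ determines $y'$ and the set $Q$ of active sites of $x$ with $i=1$: a block $c^*$ that starts at $t$ belongs to the site $n=t+\ell+d$.

List in order the *pieces* of $x$: all letters other than $o$-letters, together with possible infinite pieces containing no return to $v$ (a right-infinite one after a last visit to $v$, a left-infinite one before a first visit, or all of $x$ if $v$ is never visited). Let $r_s\in\{0,1,\dots,\infty\}$ be the number of $o$-letters between pieces $s$ and $s+1$, or after the last or before the first piece. If there are no pieces, then $x=y'=y$. Otherwise, piece $s$ is a site iff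
$$\text{pieces } s-2,s-1,s \text{ are } c\text{-letters},\quad r_{s-2}=0,\quad 1\le r_{s-1}<\infty,\tag{5}$$
and then $(i,k)=(r_{s-1},r_s)$. If $s$ is a site, then $s+1$ is not, because $r_{s-1}\ne0$, and $s-1$ is not, because $r_{s-2}=0$. This is the reason for the marker $cc$.

A move at $s$ with $i\ge2$ swaps an $o$-letter with the $c$-letter after it, and so changes $(r_{s-1},r_s)$ to $(r_{s-1}-1,r_s+1)$. No two neighbors are sites, so no gap is changed twice. Since $r_{s-1}-1\ge1$ and $r_s\ge g(i)\ge1$, no gap changes its status of being zero, positive finite, or infinite. By (5), $y'$ has the same pieces and the same sites (as indices). For each site, its parameters $(i',k')$ in $y'$ are $(i-1,k+1)$ if it was moved, and $(i,k)$ otherwise. The sites in $Q$ were not moved in passing to $y'$, so we find them in $y'$ by their position. Now consider a site not in $Q$.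

* If it was moved, then $k'=k+1\ge g(i)+1=g(i'+1)+1$.
* If not, it is inactive, and $k'=k<g(i')\le g(i'+1)$.

These cases exclude each other. So $y$ determines the moved sites, and undoing the moves ($co\to oc$) recovers $x$.

**Step 5: the closure of the graph.** As in Section 6, we locate all jumps. Let $p=o^\infty.c\,o^\infty$ with $c$ starting at $0$. It contains exactly one $c$-letter, so it is not periodic and has no sites, and $\varphi(p)=p$. Let $x^{(r)}\to x$ in $X$ and $\varphi(x^{(r)})\to y$. That $n$ is active with parameter $i$ means that the word $cc\,o^ic\,o^{g(i)}$ occurs with its last $c$ starting at $n$. So if $n$ is active in $x$ with parameter $i$, the same holds in $x^{(r)}$ for large $r$. If $n$ is active in $x^{(r)}$ with parameters $i_r$ for infinitely many $r$, then either some value $i$ recurs infinitely often and $n$ is active in $x$ with parameter $i$, or $i_r\to\infty$ along these $r$. In the latter case $g(i_r)\to\infty$ as well. This is where we use that $g$ is nondecreasing and unbounded, and it gives $x=\sigma^{-n}p$. Finally, $\varphi(x)_m$ depends only on $x_m$ and on the activity and the parameters ($i=1$ or $i\ge2$) at the positions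 $n$ with $m-\ell<n\le m+d+\ell$. Hence:

* If $x\notin\mathrm{Orb}(p)$, then $y=\varphi(x)$. By compactness, $\varphi$ is continuous at $x$.
* If $x=\sigma^{-n}p$, then $x$ has no active positions. A position $n'\ne n$ that is active in $x^{(r)}$ for infinitely many $r$ would give $x=\sigma^{-n'}p$, which is impossible as $p$ is not periodic. So in any bounded range only $n$ can be active for large $r$, and only with parameters tending to infinity. If it is active infinitely often, then $y$ is $x$ with $oc$ on $[n-d,n+\ell)$ replaced by $co$, which is $\sigma^dx$. Otherwise $y=x$.

The second alternative occurs: $x^{(r)}=c^\infty o^r.c\,o^\infty\to p$ has one site, with $i=r$ and $k=\infty$, and $\varphi(x^{(r)})\to\sigma^dp$. So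
$$Z:=\overline{\mathrm{graph}(\varphi)}=\mathrm{graph}(\varphi)\cup\{(\sigma^mp,\sigma^{m+d}p):m\in\mathbf Z\}.$$
Since $\sigma^{m+d}p=\varphi(\sigma^{m+d}p)$, we have $Y_g:=\varphi(X)=\pi_Y(Z)$, which is compact. It is shift-invariant, so it is a subshift. Put $S_g=\sigma|_{Y_g}$.

**Step 6: $\mathcal G^{S_g}\simeq\mathcal G^T$.** We check the hypotheses of Corollary 2. Let $R=\sigma\times\sigma$ on $Z$, $z_0=(p,p)$, $z_1=(p,\sigma^dp)$, $\hat o=o^\infty.o^\infty$, and $\Omega=\{(\sigma^m\hat o,\sigma^m\hat o):m\in\mathbf Z\}$. As $\hat o$ has no sites, $\Omega\subset Z$. Since $\sigma^d\hat o=\hat o$, $\Omega$ is a finite periodic orbit with $R^d|_\Omega=\mathrm{id}$. The orbits of $z_0,z_1$ are infinite and disjoint because $p$ is not periodic. As $m\to-\infty$, $\sigma^mp$ and $\sigma^{m+d}p$ are both asymptotic to $\sigma^m\hat o=\sigma^{m+d}\hat o$. As $m\to+\infty$, both are asymptotic to $\sigma^{m-\ell}\hat o$, because $p$ agrees with $\sigma^{-\ell}\hat o$ on $[\ell,\infty)$. So (a) and (b) hold.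

Two distinct points of $Z$ with the same first coordinate are $R^mz_0$ and $R^mz_1$ for some $m$. Two distinct points with the same second coordinate cannot both lie in the graph, by Step 4, nor both be of the second type. So they are $(\sigma^mp,\sigma^{m+d}p)=R^mz_1$ and the graph point over $\sigma^{m+d}p$, which is $R^{m+d}z_0$. Corollary 2 gives $\mathcal G^{S_g}\simeq\mathcal G^T$.

**Step 7: which test points lie in $Y_g$.** These points will show that $Y_g$ is not an SFT and that $Y_g$ determines $g$. For $i,k\ge1$ let $y_{i,k}=c^\infty o^ic\,o^kc^\infty$, up to a shift. We claim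
$$y_{i,k}\in Y_g\iff k<g(i)\ \text{ or }\ k\ge g(i+1)+1.\tag{6}$$
The gaps of $y_{i,k}$ are $\dots,0,0,i,k,0,0,\dots$, so by (5) its only site is the isolated $c$, with parameters $(i,k)$. The $c$ after $o^k$ is not a site, since the gap before that is $i\ne0$.

Let $y_{i,k}=\varphi(x)$. There are no stars, so $Q=\emptyset$ and $y'=y_{i,k}$ in Step 4, and $x$ has exactly one site. Either it was not moved, so that $x=y_{i,k}$ with that site inactive, and $k<g(i)$. Or it was moved, so that $x=c^\infty o^{i+1}c\,o^{k-1}c^\infty$ with $k-1\ge g(i+1)$. Conversely, if $k<g(i)$, then $\varphi(y_{i,k})=y_{i,k}$. If $k-1\ge g(i+1)$, then $c^\infty o^{i+1}c\,o^{k-1}c^\infty$ has one site, which is active with parameter $i+1\ge2$, and $\varphi$ sends this point to $y_{i,k}$. This proves (6).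

As $g(i)\le g(i+1)$, the value $k=g(i)$ satisfies neither condition in (6), while all smaller $k$ satisfy the first. So
$$g(i)=\min\{k\ge1:\ y_{i,k}\notin Y_g\},\tag{7}$$
and distinct $g$ give distinct subshifts $Y_g$.

**Step 8: $Y_g$ is not an SFT.** Again we hide a forbidden configuration from short windows. Given $N$, choose $i$ with $id>N$ and $g(i)d>N$. By (7), $y_{i,g(i)}\notin Y_g$. However, $c^\infty o^ic\,o^\infty=\varphi(c^\infty o^{i+1}c\,o^\infty)\in Y_g$. Also $o^\infty c\,o^{g(i)}c^\infty\in Y_g$, since it has no site and is fixed by $\varphi$. A word of length $N$ in $y_{i,g(i)}$ cannot meet both tails $c^\infty$, so it occurs in one of these two points. Thus $Y_g$ is not determined by its words of length $N$.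

**Step 9: continuum many conjugacy classes.** We pass from distinct subshifts to non-conjugate ones. There are $2^{\aleph_0}$ nondecreasing unbounded $g$, hence by (7) $2^{\aleph_0}$ distinct subshifts $Y_g$ over one finite alphabet. By the Curtis–Hedlund–Lyndon theorem, a conjugacy between subshifts is a block code, and there are only countably many block codes over this alphabet. So each conjugacy class contains at most countably many subshifts over it, and the $Y_g$ represent $2^{\aleph_0}$ conjugacy classes. Choose one $Y_g$ from each.

**Step 10: mixing.** We show that mixing passes from $T$ to $S_g$ in spite of the jumps. Let $T$ be mixing. The set $\varphi(X\setminus\mathrm{Orb}(p))$ is dense in $Y_g$: only the points of $\mathrm{Orb}(p)$ could be missing from its closure, and $\varphi(c^\infty o^r.c\,o^\infty)\to\sigma^dp$ together with shift-invariance puts them there. Let $U,U'\subset Y_g$ be nonempty and open. By density there is $x\notin\mathrm{Orb}(p)$ with $\varphi(x)\in U$, and since $\varphi$ is continuous at $x$ (Step 5), there is a nonempty open $O\subset X$ with $\varphi(O)\subset U$. Likewise there is $O'$ with $\varphi(O')\subset U'$. For all large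 $n$ there is a point $x\in O\cap\sigma^{-n}O'$. Then $\varphi(x)\in U$ and $\sigma^n\varphi(x)=\varphi(\sigma^nx)\in U'$, so $U\cap\sigma^{-n}U'\ne\emptyset$. So $S_g$ is mixing, and Theorem B.1 is proved. $\square$
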